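# Generating model sets by $\lambda$-convex combinations

## 1. $\lambda$-convex sets, strong PV numbers and the model set $\Sigma_P$

**Definition ($\lambda$-convexity).** Fix $\lambda\in\mathbb C$. A set $S\subseteq\mathbb C$ is *$\lambda$-convex* if, whenever $a,b\in S$, the point $(1-\lambda)a+\lambda b$ is also in $S$. For $Y\subseteq\mathbb C$ let $Q_\lambda(Y)$ be the least $\lambda$-convex superset of $Y$, that is, the intersection of all $\lambda$-convex sets containing $Y$. Write $Q_\lambda:=Q_\lambda(\{0,1\})$.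

*Example.* Let $\lambda=2$. The allowed operation is $(a,b)\mapsto 2b-a$, the reflection of $a$ in $b$. From $0,1$ we get $n+1=2n-(n-1)$ and $n-1=2n-(n+1)$, so two neighboring integers produce the next one on either side. The set $\mathbb Z$ is itself $2$-convex. Hence $Q_2=\mathbb Z$.

We prove that a point lies in $Q_\lambda(Y)$ by constructing it, and we prove $Q_\lambda(Y)\subseteq T$ by checking that $T$ contains $Y$ and is $\lambda$-convex. Both moves occur many times below.

Next, some algebra. Let $\lambda$ be an algebraic integer with minimal polynomial $f$, which is monic and lies in $\mathbb Z[X]$. If $p\in\mathbb Z[X]$ and $p(\lambda)=0$, division by the monic $f$ leaves a remainder in $\mathbb Z[X]$ of degree $<\deg f$ that vanishes at $\lambda$, so the remainder is $0$. Therefore $\mathbb Z[\lambda]\cong\mathbb Z[X]/(f)$, and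
$$\mathbb Z[\lambda]/(\lambda)\cong\mathbb Z[X]/(f,X)\cong\mathbb Z/f(0),\qquad \mathbb Z[\lambda]/(1-\lambda)\cong\mathbb Z[X]/(f,1-X)\cong\mathbb Z/f(1). \tag{1}$$
A field embedding $\sigma:\mathbb Q(\lambda)\to\mathbb C$ is determined by $\sigma(\lambda)$, which may be any root of $f$. Embeddings are injective, and if $p\in\mathbb Z[X]$ then $\sigma(p(\lambda))=p(\sigma(\lambda))$.

**Definition (strong PV number).** A complex number $\lambda$ is a *strong PV number* (sPV) if $\lambda\notin[0,1]$, $\lambda$ is an algebraic integer, and every Galois conjugate of $\lambda$ other than $\lambda$ and $\bar\lambda$ is real and lies in $(0,1)$. For such $\lambda$ let $P$ be the set of embeddings $\sigma:\mathbb Q(\lambda)\to\mathbb C$ other than the identity and complex conjugation.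

The embeddings in $P$ are exactly those sending $\lambda$ to its conjugates in $(0,1)$, so they are real embeddings.

*Examples.* Every integer other than $0,1$ is an sPV, with $P=\emptyset$. The number $\frac{3+\sqrt5}2$, a root of $X^2-3X+1$, is an sPV, because its other conjugate is $\frac{3-\sqrt5}2\approx0.382$. The golden ratio $\frac{1+\sqrt5}2$ is not: its other conjugate is negative. For a nonreal example take $g=X^3+X-1$. It has no rational root (only $\pm1$ are candidates, and $g(1)=1$, $g(-1)=-3$), so it is irreducible. It is increasing on $\mathbb R$ with $g(0)<0<g(1)$, so it has one real root, in $(0,1)$, and a pair of nonreal roots. Each nonreal root is an sPV with $|P|=1$.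

**Definition (model set).** For an sPV $\lambda$, the associated cut-and-project (model) set is
$$\Sigma_P=\{x\in\mathbb Z[\lambda]:\ \sigma(x)\in[0,1]\text{ for all }\sigma\in P\}.$$

*Example.* Let $\lambda$ be a real quadratic sPV with other conjugate $\lambda'\in(0,1)$. An element $a+b\lambda$ is in $\Sigma_P$ iff $0\le a+b\lambda'\le1$. Since $\lambda'$ is irrational, for each $b\ne0$ there is exactly one such integer $a$, namely $-\lfloor b\lambda'\rfloor$; for $b=0$ there are two, $0$ and $1$. For $\lambda=\frac{3+\sqrt5}2$ this gives $\dots,\,1-2\lambda,\ 1-\lambda,\ 0,\ 1,\ \lambda,\ 2\lambda,\ 3\lambda-1,\dots$ When $P=\emptyset$ there is no condition and $\Sigma_P=\mathbb Z[\lambda]$.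

The set $\Sigma_P$ is $\lambda$-convex: if $a,b\in\Sigma_P$ and $\sigma\in P$, then $\sigma((1-\lambda)a+\lambda b)$ is an ordinary convex combination of $\sigma(a),\sigma(b)\in[0,1]$, with weights $1-\sigma(\lambda),\sigma(\lambda)\in(0,1)$. It contains $0$ and $1$. Hence $Q_\lambda\subseteq\Sigma_P$, and $Q_\lambda(Y)\subseteq\Sigma_P$ whenever $Y\subseteq\Sigma_P$.

With the definitions in place we can ask: can the whole model set be produced from finitely many of its points? The following conjecture comes from "Fixed-Parameter Extrapolation and Aperiodic Order" (doi:10.1145/3289137.3289145).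

**Conjecture.** For any sPV $\lambda$, there exists a finite set $Y\subseteq\Sigma_P$ such that $\Sigma_P\subseteq Q_\lambda(Y)$.

We shall prove that it is true, and in fact compute $Q_\lambda(Y)$ exactly.

## 2. Four values of $\lambda$ by hand, and the congruence obstruction

**$\lambda=2$.** Here $\Sigma_P=\mathbb Z=Q_2$, so $Y=\{0,1\}$ suffices.

**$\lambda=3$.** The operation is $(a,b)\mapsto 3b-2a$, and $\Sigma_P=\mathbb Z$. Since $3b-2a\equiv a\pmod 3$, no new residue class mod $3$ is ever created, so $2\notin Q_3$. With $Y=\{0,1,2\}$ we get everything. Given $x$, choose $a\in\{0,1,2\}$ with $a\equiv x$ mod $3$; then $b=(x+2a)/3$ is an integer and $x=3b-2a$. If $|x|\ge3$ then $|b|\le(|x|+4)/3<|x|$, so we can induct on $|x|$. The small cases are $-1=3\cdot1-2\cdot2$ and $-2=3\cdot0-2\cdot1$.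

This descent is less innocent than it looks. Try it for $Q_3$ itself, with $x=6$ and $a=0$: it gives $b=2$, which is not in $Q_3$, although $6\in Q_3$ because $-2=3\cdot0-2\cdot1$, $4=3\cdot0-2\cdot(-2)$, $3=3\cdot1-2\cdot0$ and $6=3\cdot4-2\cdot3$. A descent must choose $a$ so that $b$ again satisfies every condition, and when $P\ne\emptyset$ this includes $\sigma(b)\in[0,1]$ for all $\sigma\in P$. We shall use a different route.

**$\lambda=\frac{3+\sqrt5}2$.** Here $f=X^2-3X+1$, so $\lambda^2=3\lambda-1$. From $0,1$ we get $\lambda=(1-\lambda)\cdot0+\lambda\cdot1$ and $1-\lambda=(1-\lambda)\cdot1+\lambda\cdot0$. Next, $3\lambda-1=\lambda^2=(1-\lambda)\cdot0+\lambda\cdot\lambda$, and $1-2\lambda=\lambda(1-\lambda)=(1-\lambda)\cdot0+\lambda(1-\lambda)$. Finally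
$$2\lambda=1-\lambda+\lambda^2=(1-\lambda)\cdot1+\lambda\cdot\lambda. \tag{2}$$
So all the points of $\Sigma_P$ listed in Section 1 are reached from $\{0,1\}$. By (1), $f(0)=1$ and $f(1)=-1$ say that there are no nontrivial congruences mod $\lambda$ or mod $1-\lambda$.

**$\lambda=\frac{5+\sqrt{13}}2$.** Here $f=X^2-5X+3$, the other conjugate is $\lambda'=\frac{5-\sqrt{13}}2\approx0.697$, and $\mathbb Z[\lambda]/(\lambda)\cong\mathbb Z/3$, $\mathbb Z[\lambda]/(1-\lambda)$ is trivial. The point $y=2-2\lambda$ is in $\Sigma_P$, because $2-2\lambda'=\sqrt{13}-3\approx0.606$. It lies in the class of $2$ mod $\lambda$. But $(1-\lambda)a+\lambda b\equiv a$ mod $\lambda$, so starting from $\{0,1\}$ we never leave the classes $0,1$. So $y\notin Q_\lambda$. Put $y$ into $Y$: then another point of the missing class, $2\lambda-1$ (with conjugate $2\lambda'-1\approx0.394$), becomes reachable, since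
$$(1-\lambda)\,y+\lambda(1-\lambda)=(1-\lambda)(2-\lambda)=2-3\lambda+\lambda^2=2\lambda-1 .$$

In general, for $x=(1-\lambda)a+\lambda b$ with $a,b\in\mathbb Z[\lambda]$,
$$x=a+\lambda(b-a)\equiv a \pmod\lambda,\qquad x=b+(1-\lambda)(a-b)\equiv b\pmod{1-\lambda}. \tag{3}$$
So residue classes mod $\lambda$ and mod $1-\lambda$ are inherited. The theorem says that, inside $\Sigma_P$, this is the only obstruction.

## 3. An exact formula for $Q_\lambda(Y)$ and the finite generating set

**Theorem 1.** Let $\lambda$ be an sPV and $\{0,1\}\subseteq Y\subseteq\Sigma_P$. Then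
$$Q_\lambda(Y)=\{x\in\Sigma_P:\ x\in Y+\lambda\mathbb Z[\lambda]\ \text{ and }\ x\in Y+(1-\lambda)\mathbb Z[\lambda]\}.$$

The elements of $Y$ that witness the two conditions may be different.

**Corollary 1 (the conjecture holds).** For every sPV $\lambda$ there is a finite $Y\subseteq\Sigma_P$ with $Q_\lambda(Y)=\Sigma_P$.

*Proof from Theorem 1.* Since $\lambda\ne0,1$ and $f$ is irreducible, $f(0)f(1)\ne0$, so both rings in (1) are finite. Let $Y$ consist of $0$, $1$, one element of $\Sigma_P$ from each class mod $\lambda$ that meets $\Sigma_P$, and one from each class mod $1-\lambda$ that meets $\Sigma_P$. Then $Y$ is finite. Every $x\in\Sigma_P$ lies in a class of each kind that meets $\Sigma_P$, so it satisfies both conditions of Theorem 1. $\square$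

**The inclusion $\subseteq$ in Theorem 1.** Let $T$ be the right-hand side. Clearly $Y\subseteq T$. Let $a,b\in T$ and $x=(1-\lambda)a+\lambda b$. Then $x\in\Sigma_P$ because $\Sigma_P$ is $\lambda$-convex. By (3), $x\equiv a$ mod $\lambda$, and $a\in Y+\lambda\mathbb Z[\lambda]$, so $x\in Y+\lambda\mathbb Z[\lambda]$; likewise $x\equiv b$ mod $1-\lambda$ gives $x\in Y+(1-\lambda)\mathbb Z[\lambda]$. So $x\in T$. Thus $T$ is $\lambda$-convex and contains $Q_\lambda(Y)$.

The inclusion $\supseteq$ takes the next four sections.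

## 4. Iterated combinations as polynomial weights

The purpose of this section is to turn "reachable from $Y$" into a statement about polynomials on $[0,1]$. Unwinding $N$ nested operations gives a sum over binary words of length $N$; grouping words by weight (number of ones) gives the following.

**Lemma 1.** Let $\lambda\in\mathbb C$, $Y\subseteq\mathbb C$, and let $y_1,\dots,y_r\in Y$ (repetitions allowed). Suppose $N\ge0$ and integers $c_{j,k}\ge0$ satisfy $\sum_jc_{j,k}=\binom Nk$ for $0\le k\le N$. Then
$$\sum_j\sum_kc_{j,k}\lambda^k(1-\lambda)^{N-k}y_j\in Q_\lambda(Y).$$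

*Proof.* First we claim that for any map $F:\{0,1\}^N\to Q_\lambda(Y)$ the sum $\sum_v\lambda^{|v|}(1-\lambda)^{N-|v|}F(v)$, with $|v|$ the number of ones in $v$, lies in $Q_\lambda(Y)$. For $N=0$ the sum is a single value of $F$. For $N\ge1$, split by the first bit: the sum equals $(1-\lambda)a+\lambda b$ with
$$a=\sum_{w\in\{0,1\}^{N-1}}\lambda^{|w|}(1-\lambda)^{N-1-|w|}F(0w),\qquad b=\sum_{w\in\{0,1\}^{N-1}}\lambda^{|w|}(1-\lambda)^{N-1-|w|}F(1w).$$
By induction $a,b\in Q_\lambda(Y)$, hence so is $(1-\lambda)a+\lambda b$.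

There are $\binom Nk=\sum_jc_{j,k}$ words of weight $k$. Let $F$ take the value $y_j$ on exactly $c_{j,k}$ of them, for each $j,k$. The claim for this $F$ is the lemma. $\square$

**Definition ($N$-positivity).** A polynomial $p\in\mathbb Z[X]$ is *$N$-positive* if $p=\sum_{k=0}^Nc_kX^k(1-X)^{N-k}$ with integers $c_k\ge0$.

*Example.* $X$ and $1-X$ are $1$-positive. The polynomial $1-X+X^2=(1-X)^2+X(1-X)+X^2$ is $2$-positive.

Multiplying by $X+(1-X)=1$ shows that $N$-positive implies $(N+1)$-positive. The product of an $N$-positive and an $N'$-positive polynomial is $(N+N')$-positive.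

**How we shall use Lemma 1.** Suppose finitely many integer polynomials $w_j$ are all $N$-positive for the same $N$ and $\sum_jw_j=1$. The polynomials $X^k(1-X)^{N-k}$, $0\le k\le N$, are linearly independent, since their orders of vanishing at $0$ are distinct. As $1=\sum_k\binom NkX^k(1-X)^{N-k}$, the coefficients of the $w_j$ add up to $\binom Nk$ for each $k$. Hence Lemma 1 gives
$$\sum_jw_j(\lambda)\,y_j\in Q_\lambda(Y)\qquad\text{for all }y_j\in Y. \tag{4}$$

To recognize $N$-positive polynomials we use strict positivity on the closed interval.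

**Lemma 2 (Bernstein).** If $m\in\mathbb Z[X]$ and $m>0$ on $[0,1]$, then $m$ is $N$-positive for all large $N$.

*Proof.* Write $m=\sum_{j\le D}a_jX^j$. For $N\ge D$, expand $X^j=X^j(X+(1-X))^{N-j}=\sum_i\binom{N-j}iX^{i+j}(1-X)^{N-j-i}$. This gives $m=\sum_kc_kX^k(1-X)^{N-k}$ with $c_k=\sum_ja_j\binom{N-j}{k-j}\in\mathbb Z$, and
$$c_k\Big/\binom Nk=\sum_ja_j\prod_{i<j}\frac{k-i}{N-i}$$
(for $k<j$ both $\binom{N-j}{k-j}$ and the product vanish). We compare the product with $(k/N)^j$. For $N\ge2D+1$ and $0\le i<D$, the numbers $\frac{k-i}{N-i}$ and $\frac kN$ lie in $[-1,1]$, and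
$$0\le\frac kN-\frac{k-i}{N-i}=\frac{i(N-k)}{N(N-i)}\le\frac D{N-D}.$$
Changing the factors of a product one at a time, with all factors in $[-1,1]$, we see that the product of $j\le D$ factors differs from $(k/N)^j$ by at most $D^2/(N-D)$. Hence $\big|c_k/\binom Nk-m(k/N)\big|\le\frac{D^2}{N-D}\sum_j|a_j|\to0$, uniformly in $k$. Since $m$ is bounded below on $[0,1]$ by a positive constant, all $c_k>0$ for large $N$. $\square$

## 5. One polynomial strictly between $0$ and $1$: blocked at the endpoints

Take $Y=\{0,1\}$. By (4), $x\in Q_\lambda$ as soon as $x=p(\lambda)$ with $p$ and $1-p$ both $N$-positive: use the weights $p$ for $1$ and $1-p$ for $0$. In view of Lemma 2, the natural plan is this. Pick any $p_0\in\mathbb Z[X]$ with $p_0(\lambda)=x$. All polynomials in its residue class mod $f$, $p=p_0+fk$ with $k\in\mathbb Z[X]$, also have $p(\lambda)=x$. Choose $k$ so that $0<p<1$ on $[0,1]$.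

We have already seen a case: for $\lambda=\frac{3+\sqrt5}2$ and $x=2\lambda$, the obvious $p_0=2X$ takes the value $2$ at $1$, while $p_0+f=1-X+X^2$ stays in $[\frac34,1]$ on $[0,1]$. This is identity (2).

Look at which values of $p$ we control. At a zero $\theta$ of $f$ in $(0,1)$ the value $p(\theta)=p_0(\theta)$ cannot be changed; but $\theta=\sigma(\lambda)$ with $\sigma\in P$, so $p_0(\theta)=\sigma(x)$, which is in $[0,1]$ by the definition of $\Sigma_P$. Where $f\neq0$, a real-valued function $k$ could move $p$ anywhere, and one may hope to approximate it by integer polynomials.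

The plan stops at the endpoints. The number $p(0)$ is an *integer*, so $0<p(0)<1$ is impossible, and the same holds at $1$. In the example, $1-p=X(1-X)$ vanishes at both ends. So Lemma 2 never applies to both $p$ and $1-p$. Allowing $p(0)\in\{0,1\}$ does not repair this as it stands: a uniform approximation says nothing about the sign of $p$ or $1-p$ near a point where it vanishes. Moreover $p(0)\equiv p_0(0)$ mod $f(0)$, so by (1) the value at $0$ is where the congruence class of $x$ mod $\lambda$ is stored; similarly for $1$ and $1-\lambda$.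

The way past this is to reserve the endpoints. Give the weight $(1-X)^n$ to an element $y_0\in Y$ with $y_0\equiv x$ mod $\lambda$, and $X^n$ to some $y_1\in Y$ with $y_1\equiv x$ mod $1-\lambda$. The rest of the unit mass, $1-X^n-(1-X)^n$, vanishes at both ends, so it can be divided by $X(1-X)$. For $n\ge2$ put
$$s_n(X)=\frac{1-X^n-(1-X)^n}{X(1-X)}. \tag{5}$$
The numerator vanishes at $0$ and $1$ and $X(1-X)$ has leading coefficient $-1$, so $s_n\in\mathbb Z[X]$. It is positive on $(0,1)$, since $t^n+(1-t)^n<t+(1-t)=1$ there. Comparing derivatives at $0$ of the numerator (value $n$) and of $X(1-X)$ (value $1$) gives $s_n(0)=n$, and by the symmetry $X\mapsto1-X$ also $s_n(1)=n$. For instance $s_2=2$, $s_3=3$, $s_4=4-2X+2X^2$.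

After the division, the task becomes to find an integer polynomial $m$ in a prescribed residue class mod $f$ with $0<m<s_n$ on $[0,1]$. At the endpoints the integer $m(0)$ now has to lie strictly between $0$ and $n$, and if $n>|f(0)|$ there is room for every residue mod $f(0)$.

*The reserved endpoints in an example.* Again $\lambda=\frac{3+\sqrt5}2$, $x=2\lambda$; take $y_0=y_1=1$, $n=2$. Then $x-(1-\lambda)^2-\lambda^2=-1+4\lambda-2\lambda^2=1-2\lambda=\lambda(1-\lambda)$, so after division the target is $1$, and $m=1$ satisfies $0<m<s_2=2$. The weights $(1-X)^2,\ X^2,\ X(1-X),\ X(1-X)$ for $1,1,1,0$ give $1-\lambda(1-\lambda)=2\lambda$.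

## 6. Integer polynomials in a residue class mod $f$ between two bounds

We need uniform approximation by integer polynomials. The only constraint is the evident one at the endpoints. Recall Bernstein's approximation theorem: for continuous $\kappa:[0,1]\to\mathbb R$, the polynomials $B_n\kappa=\sum_{j=0}^n\kappa(j/n)\binom njX^j(1-X)^{n-j}$ converge to $\kappa$ uniformly on $[0,1]$.

**Lemma 3 (Kantorovich).** If $\kappa:[0,1]\to\mathbb R$ is continuous with $\kappa(0),\kappa(1)\in\mathbb Z$, then for every $\delta>0$ there is $k\in\mathbb Z[X]$ with $|k-\kappa|<\delta$ on $[0,1]$.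

*Proof.* For $n\ge2$ round the coefficients of $B_n\kappa$ down: let $k_n=\sum_{j=0}^n\big\lfloor\kappa(j/n)\binom nj\big\rfloor X^j(1-X)^{n-j}\in\mathbb Z[X]$. In the terms $j=0$ and $j=n$ nothing is rounded, since $\kappa(0),\kappa(1)$ are integers. For $0<j<n$ the rounding error is less than $1$, and $\binom nj\ge n$. So on $[0,1]$
$$|k_n-B_n\kappa|\le\sum_{0<j<n}X^j(1-X)^{n-j}\le\frac1n\sum_j\binom njX^j(1-X)^{n-j}=\frac1n .$$
Since $B_n\kappa\to\kappa$ uniformly, $k=k_n$ works for large $n$. $\square$

**Lemma 4 (key lemma).** Let $f\in\mathbb Z[X]$ with $f(0)f(1)\ne0$, let $m_0\in\mathbb Z[X]$, and let $s:[0,1]\to(0,\infty)$ be continuous with $s(0)>|f(0)|$ and $s(1)>|f(1)|$. Assume $0<m_0(\theta)<s(\theta)$ for every zero $\theta\in(0,1)$ of $f$. Then there is $m\in\mathbb Z[X]$ with $m\equiv m_0\pmod{f\,\mathbb Z[X]}$ and $0<m<s$ on $[0,1]$.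

*Proof.* We seek $m=m_0+fk$. We first find a continuous real function $\kappa$ in place of $k$, and then approximate it.

**Step 1: the admissible corrections at each point.** Let
$$U=\{(t,u)\in[0,1]\times\mathbb R:\ 0<m_0(t)+f(t)u<s(t)\},\qquad U_t=\{u:(t,u)\in U\}.$$
The set $U$ is relatively open, and each $U_t$ is convex. Each $U_t$ is nonempty: if $f(t)\ne0$, because $s(t)>0$ and $m_0(t)+f(t)u$ takes every real value; if $f(t)=0$, then $t\in(0,1)$ and $U_t=\mathbb R$ by hypothesis. Moreover $U_0$ contains an *integer* $u_0$: the integers $1,\dots,|f(0)|$ are all positive and $<s(0)$, and they cover all residues mod $f(0)$, so one of them has the form $m_0(0)+f(0)u_0$ with $u_0\in\mathbb Z$. In the same way $U_1$ contains an integer $u_1$. For $\tau\in(0,1)$ pick any $u_\tau\in U_\tau$.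

**Step 2: glue the pointwise choices continuously.** Since $U$ is open, each $\tau\in[0,1]$ has a relatively open neighborhood $V_\tau$ such that $u_\tau\in U_t$ for all $t\in V_\tau$. Shrink these so that $0\notin V_\tau$ for $\tau\ne0$ and $1\notin V_\tau$ for $\tau\ne1$. Choose a finite subcover. It must contain $V_0$ and $V_1$. No $V_\tau$ is all of $[0,1]$, so the functions $d_\tau(t)=\operatorname{dist}(t,[0,1]\setminus V_\tau)$ are defined, continuous, and positive exactly on $V_\tau$; dividing them by their (positive) sum gives continuous $\varphi_\tau\ge0$ with $\sum\varphi_\tau=1$ and $\varphi_\tau(t)>0$ iff $t\in V_\tau$. Put $\kappa=\sum_\tau\varphi_\tau u_\tau$, a continuous function. For each $t$, $\kappa(t)$ is a convex combination of numbers $u_\tau$ with $t\in V_\tau$, all of which lie in the convex set $U_t$. So $\kappa(t)\in U_t$. At $t=0$ only $V_0$ contributes, so $\kappa(0)=u_0\in\mathbb Z$; likewise $\kappa(1)=u_1\in\mathbb Z$.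

**Step 3: pass to an integer polynomial.** The continuous functions $m_0+f\kappa$ and $s-(m_0+f\kappa)$ are positive on the compact interval $[0,1]$, so there is $\mu>0$ with $\mu\le m_0+f\kappa\le s-\mu$. By Lemma 3 choose $k\in\mathbb Z[X]$ with $|k-\kappa|\cdot\max_{[0,1]}|f|<\mu$ on $[0,1]$. Then $m=m_0+fk$ differs from $m_0+f\kappa$ by less than $\mu$, so $0<m<s$ on $[0,1]$. $\square$

## 7. Four weights: the inclusion $\supseteq$ in Theorem 1

Let $x\in\Sigma_P$ with $x\equiv y_0$ mod $\lambda$ and $x\equiv y_1$ mod $1-\lambda$, where $y_0,y_1\in Y$. We show $x\in Q_\lambda(Y)$. If $x\in\{0,1\}$ then $x\in Y$. Otherwise, since each $\sigma\in P$ is injective, $\sigma(x)\ne\sigma(0),\sigma(1)$, so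
$$\sigma(x)\in(0,1)\ \text{strictly, for every }\sigma\in P. \tag{6}$$

**Step 1: remove the endpoint weights and divide by $\lambda(1-\lambda)$.** For $n\ge2$ let $\tilde x=x-(1-\lambda)^ny_0-\lambda^ny_1$. Modulo $\lambda$ we have $(1-\lambda)^n\equiv1$, so $\tilde x\equiv x-y_0\equiv0$; modulo $1-\lambda$ we have $\lambda^n\equiv1$, so $\tilde x\equiv x-y_1\equiv0$. Write $\tilde x=\lambda u=(1-\lambda)v$ with $u,v\in\mathbb Z[\lambda]$. Then
$$\tilde x=(1-\lambda)\tilde x+\lambda\tilde x=(1-\lambda)\lambda u+\lambda(1-\lambda)v=\lambda(1-\lambda)z,\qquad z=u+v\in\mathbb Z[\lambda].$$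

**Step 2: choose $n$ so that the fixed values leave room.** For $\sigma\in P$ and $\theta=\sigma(\lambda)\in(0,1)$, as $n\to\infty$,
$$\theta(1-\theta)\sigma(z)=\sigma(x)-(1-\theta)^n\sigma(y_0)-\theta^n\sigma(y_1)\to\sigma(x)\in(0,1),$$
$$\theta(1-\theta)s_n(\theta)=1-\theta^n-(1-\theta)^n\to1 .$$
Since $P$ is finite, we can fix $n\ge2$ with $n>\max(|f(0)|,|f(1)|)$ so large that $0<\sigma(z)<s_n(\sigma(\lambda))$ for all $\sigma\in P$. This is where (6) is used.

**Step 3: find the polynomial $m$.** Pick $m_0\in\mathbb Z[X]$ with $m_0(\lambda)=z$; then $m_0(\sigma(\lambda))=\sigma(z)$. The zeros of $f$ in $[0,1]$ are exactly the $\sigma(\lambda)$ with $\sigma\in P$ (none if $P=\emptyset$), because $f(0)f(1)\ne0$ and neither $\lambda$ nor $\bar\lambda$ lies in $[0,1]$. So the hypotheses of Lemma 4 hold with $s=s_n$: the function is positive, its endpoint values are $n>|f(0)|,|f(1)|$, and the condition at the zeros is Step 2. We get $m\in\mathbb Z[X]$ with $m(\lambda)=z$ and $0<m<s_n$ on $[0,1]$.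

**Step 4: assemble.** Consider the four weights
$$(1-X)^n,\qquad X^n,\qquad X(1-X)\,m,\qquad X(1-X)(s_n-m),$$
assigned to $y_0,\ y_1,\ 1,\ 0\in Y$ respectively. By (5) they sum to $1$. Lemma 2 applies to $m$ and to $s_n-m$, which are strictly positive on $[0,1]$; products of positive polynomials are positive in the sense of Section 4, so all four weights are $N$-positive for some common $N$. By (4),
$$(1-\lambda)^ny_0+\lambda^ny_1+\lambda(1-\lambda)z\cdot1+0=x\in Q_\lambda(Y).$$
This proves Theorem 1, and with it Corollary 1: the conjecture is true. $\blacksquare$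

## 8. The generating sets when $P\ne\emptyset$, and the least size

To say how large $Y$ must be, we need to know which residue classes meet $\Sigma_P$. The answer is all of them, by a density argument.

**Lemma 5 (density).** Let $\lambda\ne0$ be algebraic and $\Pi$ the set of embeddings $\sigma:\mathbb Q(\lambda)\to\mathbb C$ with $\sigma(\lambda)\in(0,1)$. Then $\{(\sigma(e))_{\sigma\in\Pi}:e\in\mathbb Z[\lambda]\}$ is dense in $\mathbb R^\Pi$.

*Proof.* Let $d=|\Pi|$; if $d=0$ there is nothing to prove. For $k\ge0$ and $0\le j<d$ let $v_{k,j}=(\sigma(\lambda)^{k+j})_{\sigma\in\Pi}$, the vector of the element $\lambda^{k+j}\in\mathbb Z[\lambda]$. For fixed $k$ these $d$ vectors form a basis of $\mathbb R^\Pi$: the determinant is $\prod_\sigma\sigma(\lambda)^k$ times the Vandermonde determinant of the $\sigma(\lambda)$, which are distinct and nonzero. Rounding the coordinates in this basis, we see that every point of $\mathbb R^\Pi$ is within $\sum_j\|v_{k,j}\|$ of $\sum_j\mathbb Zv_{k,j}$, a subset of our set. Since $\sigma(\lambda)\in(0,1)$,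 the $v_{k,j}$ tend to $0$ as $k\to\infty$. $\square$

For an sPV, $\Pi=P$, since $\lambda,\bar\lambda\notin[0,1]$.

**Theorem 2.** Let $\lambda$ be an sPV and $N(\cdot)$ the norm of $\mathbb Q(\lambda)/\mathbb Q$.

1. If $P\ne\emptyset$, then for $Y\subseteq\mathbb C$: $Q_\lambda(Y)=\Sigma_P$ iff $\{0,1\}\subseteq Y\subseteq\Sigma_P$ and $Y$ maps onto $\mathbb Z[\lambda]/(\lambda)$ and onto $\mathbb Z[\lambda]/(1-\lambda)$.
2. The least size of a $Y$ with $Q_\lambda(Y)=\Sigma_P$ is $\max(2,|N(\lambda)|,|N(1-\lambda)|)$.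
3. $Q_\lambda=\Sigma_P$ iff $|N(\lambda)|\le2$ and $|N(1-\lambda)|\le2$. In all cases $Q_\lambda=\{x\in\Sigma_P:\ x\bmod\lambda\in\{0,1\},\ x\bmod(1-\lambda)\in\{0,1\}\}$.

*Example.* For $\lambda=\frac{5+\sqrt{13}}2$ we have $|N(\lambda)|=|f(0)|=3$ and $|N(1-\lambda)|=|f(1)|=1$. The least size is $3$, and $Y=\{0,1,2-2\lambda\}$ from Section 2 is a generating set.

*Proof.* **Preparation: sizes, and every class meets $\Sigma_P$.** Since $f$ is monic, $f(0)$ is up to sign the product of the conjugates of $\lambda$, and $f(1)$ is the product of the conjugates of $1-\lambda$. With (1), $|\mathbb Z[\lambda]/(\lambda)|=|f(0)|=|N(\lambda)|$ and $|\mathbb Z[\lambda]/(1-\lambda)|=|f(1)|=|N(1-\lambda)|$. Now let $z_0,\mu\in\mathbb Z[\lambda]$, $\mu\ne0$. The class $z_0+\mu\mathbb Z[\lambda]$ meets $\Sigma_P$: each $\sigma(\mu)$ is nonzero, so by Lemma 5 we can choose $e\in\mathbb Z[\lambda]$ with $\sigma(z_0)+\sigma(\mu)\sigma(e)\in(0,1)$ for all $\sigma\in P$.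

**Part 1.** Sufficiency is Theorem 1. For necessity let $Q_\lambda(Y)=\Sigma_P$; then $Y\subseteq\Sigma_P$. We show $0\in Y$. If $0=(1-\lambda)a+\lambda b$ with $a,b\in\Sigma_P$, take some $\sigma\in P$: then $(1-\sigma(\lambda))\sigma(a)+\sigma(\lambda)\sigma(b)=0$ with $\sigma(a),\sigma(b)\ge0$ and positive weights, so $\sigma(a)=\sigma(b)=0$ and $a=b=0$. Hence $\Sigma_P\setminus\{0\}$ is $\lambda$-convex. If $0\notin Y$, then $Q_\lambda(Y)\subseteq\Sigma_P\setminus\{0\}$, a contradiction. The map $x\mapsto1-x$ preserves $\Sigma_P$ and commutes with forming $(1-\lambda)a+\lambda b$, so the same argument applied to $1-Y$ gives $1\in Y$.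

Next, surjectivity. By (3) the set $Y+\lambda\mathbb Z[\lambda]$ is $\lambda$-convex, and it contains $Y$. So $\Sigma_P=Q_\lambda(Y)\subseteq Y+\lambda\mathbb Z[\lambda]$. Since $\Sigma_P$ meets every class mod $\lambda$, $Y$ maps onto $\mathbb Z[\lambda]/(\lambda)$. The same argument applies to $1-\lambda$. (This paragraph does not use $P\ne\emptyset$.)

**Part 2.** Lower bound: $|Y|\ge2$, since $Q_\lambda(\emptyset)=\emptyset$, $Q_\lambda(\{y\})=\{y\}$ and $0,1\in\Sigma_P$. The bounds $|Y|\ge|N(\lambda)|$ and $|Y|\ge|N(1-\lambda)|$ follow from surjectivity, which was proved for every $P$. Upper bound: let $M=\max(2,|N(\lambda)|,|N(1-\lambda)|)$, $y_0=0$, $y_1=1$, and for $2\le j<M$ choose $y_j\in\Sigma_P$ with $y_j\equiv j$ mod $\lambda(1-\lambda)$, which is possible by the preparation. By (1) both residue rings are cyclic, generated additively by $1$, and of order at most $M$. So $Y=\{y_0,\dots,y_{M-1}\}$ maps onto both, and Theorem 1 gives $Q_\lambda(Y)=\Sigma_P$. Here $|Y|\le M$, and the lower bound forces equality.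

**Part 3.** The formula is Theorem 1 with $Y=\{0,1\}$. Since $\Sigma_P$ meets all classes mod $\lambda$ and mod $1-\lambda$, the formula gives $Q_\lambda=\Sigma_P$ iff $\{0,1\}$ maps onto both cyclic rings, that is, iff both have order $\le2$. $\square$

## 9. All algebraic $\lambda\ne0,1$ and all $Y\subseteq\mathbb Q(\lambda)$

**Theorem 3.** Let $\lambda\in\mathbb C\setminus\{0,1\}$ be algebraic (not necessarily integral, and $\lambda\in(0,1)$ is allowed). Let $\Pi$ be the set of embeddings $\sigma:\mathbb Q(\lambda)\to\mathbb C$ with $\sigma(\lambda)\in(0,1)$, let $Y\subseteq\mathbb Q(\lambda)$ with $|Y|\ge2$, and let $I$ be the $\mathbb Z[\lambda]$-module generated by all differences $y-y'$ $(y,y'\in Y)$. Then $x\in Q_\lambda(Y)$ iff $x\in Y$, or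
$$x\in(Y+\lambda I)\cap(Y+(1-\lambda)I)\ \text{ and }\ \forall\sigma\in\Pi\ \exists\,y,y'\in Y:\ \sigma(y)<\sigma(x)<\sigma(y'). \tag{7}$$

*Example.* Let $\lambda=\frac14$, $Y=\{0,1\}$. The operation is $(a,b)\mapsto(3a+b)/4$. Here $\mathbb Z[\lambda]=\mathbb Z[\frac12]=I$, $\Pi$ contains only the identity, $\lambda I=I$ and $(1-\lambda)I=3I$. So the theorem says that $Q_{1/4}$ consists of the $x\in\mathbb Z[\frac12]\cap[0,1]$ with $x\equiv0$ or $1$ mod $3$. The congruence is visible: $4\equiv1$ mod $3$, so $(3a+b)/4\equiv b$. Thus $\frac12\equiv2$ is not reached. On the other hand $\frac38\equiv0$ should be, and indeed $\frac14=(3\cdot0+1)/4$, $\frac34=(3\cdot1+0)/4$ and $\frac38=(3\cdot\frac14+\frac34)/4$.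

Embeddings in $\Pi$ are real, since $\sigma(\lambda)$ is. Let $T$ be the set of all $x$ described in the theorem. Note $Y\subseteq Y+\lambda I$ and $Y\subseteq Y+(1-\lambda)I$. All elements of $Y$ are congruent mod $I$, and $T\subseteq Y+I$, so all elements of $T$ are congruent mod $I$.

*Proof that $Q_\lambda(Y)\subseteq T$.* We show that $T$ is $\lambda$-convex. Let $a\ne b$ be in $T$ and $x=(1-\lambda)a+\lambda b$. Then $b-a\in I$, so $x=a+\lambda(b-a)\in Y+\lambda I$ and $x=b-(1-\lambda)(b-a)\in Y+(1-\lambda)I$. For $\sigma\in\Pi$, $\sigma(a)\ne\sigma(b)$ and $\sigma(x)$ lies strictly between them, while each of $\sigma(a),\sigma(b)$ lies weakly between values of $\sigma$ on $Y$. So $\sigma(x)$ lies strictly between two values of $\sigma$ on $Y$, and $x\in T$. If $a=b$ then $x=a\in T$. As $T\supseteq Y$, we get $Q_\lambda(Y)\subseteq T$.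

*Proof that $T\subseteq Q_\lambda(Y)$.* Let $x\in T\setminus Y$. The plan is that of Section 7; the new point is that the remainder $z$ must be distributed over several elements of $Y$, with coefficients of controlled size under every $\sigma\in\Pi$.

**Step 0: reduce to a finite $Y$ containing $0$, and remove the endpoint weights.** Translating $Y$ and $x$ by the same element of $Y$ changes neither $I$ nor the truth of (7), and translates $Q_\lambda(Y)$. So assume $0\in Y$; then $I$ is generated by $Y$. Say $x\in y_0+\lambda I$ and $x\in y_1+(1-\lambda)I$ with $y_0,y_1\in Y$. Expressing these two memberships by generators, and choosing $y,y'$ for each $\sigma\in\Pi$, uses only finitely many elements of $Y$. Hence we may replace $Y$ by a finite subset $\{0=\eta_0,\eta_1,\dots,\eta_r\}$ containing these elements, with $r\ge1$ and $\eta_1,\dots,\eta_r\ne0$, and $I$ by the module that $\eta_1,\dots,\eta_r$ generate; $Q_\lambda$ of the subset is contained in the original $Q_\lambda(Y)$.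

For $n\ge2$ let $\tilde x=x-(1-\lambda)^ny_0-\lambda^ny_1$. Then
$$\tilde x=(x-y_0)+\big(1-(1-\lambda)^n\big)y_0-\lambda^ny_1\in\lambda I,\qquad \tilde x=(x-y_1)+(1-\lambda^n)y_1-(1-\lambda)^ny_0\in(1-\lambda)I,$$
because $y_0,y_1\in I$, $\lambda$ divides $1-(1-\lambda)^n$ and $1-\lambda$ divides $1-\lambda^n$ in $\mathbb Z[\lambda]$. Writing $\tilde x=\lambda u=(1-\lambda)v$ with $u,v\in I$, we get $\tilde x=(1-\lambda)\tilde x+\lambda\tilde x=\lambda(1-\lambda)z$ with $z=u+v\in I$.

**Step A: if $n$ is large, then $z=\sum_{j=1}^r\zeta_j\eta_j$ with $\zeta_j\in\mathbb Z[\lambda]$, $\sigma(\zeta_j)>0$ and $\sum_j\sigma(\zeta_j)<s_n(\sigma(\lambda))$ for all $\sigma\in\Pi$.**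

*First we find real coefficients, separately for each $\sigma$.* Fix $\sigma\in\Pi$, $\theta=\sigma(\lambda)$, and put $c=1-\theta^n-(1-\theta)^n>0$. Consider the linear functional $v\mapsto\sum_jv_j\sigma(\eta_j)$ on $\mathbb R^r$, which is nonzero since $\sigma(\eta_1)\ne0$. It maps the closed simplex $\{v_j\ge0,\ \sum v_j\le c\}$, with vertices $0$ and $c$ times the unit vectors, onto $c\cdot[\min\sigma(Y),\max\sigma(Y)]$. A nonzero functional is an open map, and the open simplex $\{v_j>0,\ \sum v_j<c\}$ is convex and dense in the closed one. So its image is an open interval dense in that closed interval, namely $c\cdot(\min\sigma(Y),\max\sigma(Y))$. As $n\to\infty$, $c\to1$ and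
$$\theta(1-\theta)\sigma(z)=\sigma(x)-(1-\theta)^n\sigma(y_0)-\theta^n\sigma(y_1)\to\sigma(x)\in(\min\sigma(Y),\max\sigma(Y)),$$
the last by (7). So for large $n$ the number $\theta(1-\theta)\sigma(z)$ is in the image of the open simplex. Dividing a preimage by $\theta(1-\theta)$ gives a real vector $v^\sigma$ with
$$v_j^\sigma>0,\qquad\sum_jv_j^\sigma<s_n(\theta),\qquad\sum_jv_j^\sigma\sigma(\eta_j)=\sigma(z). \tag{8}$$
Let $f\in\mathbb Z[X]$ be a nonzero integer multiple of the minimal polynomial of $\lambda$. Fix $n\ge2$ so large that (8) is available for all of the finitely many $\sigma\in\Pi$, and also $n>(r+1)\max(|f(0)|,|f(1)|)$, for Step B.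

*Then we find coefficients in $\mathbb Z[\lambda]$ that work for all $\sigma$ at once.* Start from any expression $z=\sum_j\zeta_j^0\eta_j$ with $\zeta_j^0\in\mathbb Z[\lambda]$. Each $\eta_j/\eta_1$ is a rational polynomial in $\lambda$, so there is an integer $D\ge1$ with $D\eta_j/\eta_1\in\mathbb Z[\lambda]$ for all $j$. For $e_2,\dots,e_r\in\mathbb Z[\lambda]$ put
$$\zeta_j=\zeta_j^0+De_j\quad(j\ge2),\qquad\zeta_1=\zeta_1^0-\sum_{j\ge2}e_j\,\frac{D\eta_j}{\eta_1}.$$
These lie in $\mathbb Z[\lambda]$, and the changes cancel, so $\sum_j\zeta_j\eta_j=z$. By Lemma 5 the $e_j$ can be chosen so that $\sigma(\zeta_j)=\sigma(\zeta_j^0)+D\sigma(e_j)$ is as close as we like to $v_j^\sigma$, for all $j\ge2$ and all $\sigma\in\Pi$. Then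
$$\sigma(\zeta_1)=\frac{\sigma(z)-\sum_{j\ge2}\sigma(\zeta_j)\sigma(\eta_j)}{\sigma(\eta_1)}$$
is close to $\big(\sigma(z)-\sum_{j\ge2}v_j^\sigma\sigma(\eta_j)\big)/\sigma(\eta_1)=v_1^\sigma$. The required inequalities are open and hold for $v^\sigma$ by (8), so they hold for $(\sigma(\zeta_j))_j$ when the approximation is good enough.

**Step B: turn the $\zeta_j$ into polynomial weights.** Since $\lambda\ne0,1$, we have $f(0)f(1)\ne0$, and the zeros of $f$ in $[0,1]$ are exactly the $\sigma(\lambda)$, $\sigma\in\Pi$. We share the available mass $s_n$ among the $\eta_j$ by continuous piecewise linear functions $\beta_j:[0,1]\to(0,1)$ with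
$$\sum_{j=1}^r\beta_j<1,\qquad\beta_j(0)=\beta_j(1)=\frac1{r+1},\qquad\beta_j(\sigma(\lambda))\,s_n(\sigma(\lambda))>\sigma(\zeta_j)\quad(\sigma\in\Pi).$$
To construct them, prescribe values at the nodes $0$, $1$ and $\theta=\sigma(\lambda)$. At $\theta$, the numbers $\sigma(\zeta_j)/s_n(\theta)$ are positive with sum less than $1$ by Step A, so we may increase each slightly and keep the sum below $1$. At $0$ and $1$ the sum is $\frac r{r+1}<1$. Interpolate linearly between nodes; positivity and the bound on the sum persist.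

Now apply Lemma 4 for each $j$ with $s=\beta_js_n$ and $m_0$ any integer polynomial with $m_0(\lambda)=\zeta_j$. Its hypotheses hold: $s>0$ is continuous, $s(0)=s(1)=\frac n{r+1}>|f(0)|,|f(1)|$, and $0<m_0(\sigma(\lambda))=\sigma(\zeta_j)<s(\sigma(\lambda))$. We obtain $m_j\in\mathbb Z[X]$ congruent to $m_0$ mod $f\mathbb Z[X]$, so that $m_j(\lambda)=\zeta_j$, with $0<m_j<\beta_js_n$ on $[0,1]$. Summing, $\sum_jm_j<s_n$ on $[0,1]$. The weights
$$(1-X)^n,\quad X^n,\quad X(1-X)m_j\ (1\le j\le r),\quad X(1-X)\Big(s_n-\sum_jm_j\Big)$$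
sum to $1$, and by Lemma 2, applied to the $m_j$ and to $s_n-\sum_jm_j$, all are $N$-positive for some common $N$. Assign them to $y_0,\ y_1,\ \eta_j,\ 0\in Y$. By (4),
$$(1-\lambda)^ny_0+\lambda^ny_1+\lambda(1-\lambda)\sum_j\zeta_j\eta_j=(1-\lambda)^ny_0+\lambda^ny_1+\lambda(1-\lambda)z=x\in Q_\lambda(Y).\qquad\blacksquare$$

## 10. Generating sets of $\mathbb Z[\lambda]$ when $P=\emptyset$

Theorem 2(1) requires $P\ne\emptyset$. For an sPV, $P=\emptyset$ means that $\lambda\in\mathbb Z\setminus\{0,1\}$ or $\lambda$ is an imaginary quadratic integer, and then $\Sigma_P=\mathbb Z[\lambda]$. Now $0$ and $1$ play no special role: for $\lambda=2$, $Y=\{5,6\}$ generates $\mathbb Z$, by the reflection argument of Section 1. A different condition appears instead: for $\lambda=2$ and $Y=\{0,3\}$ we have $Q_2(Y)\subseteq3\mathbb Z$, although $Y$ maps onto $\mathbb Z/2$ and onto the trivial ring $\mathbb Z/(1-2)$.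

**Corollary 2.** Let $\lambda$ be an sPV with $P=\emptyset$. For $Y\subseteq\mathbb Z[\lambda]$, $Q_\lambda(Y)=\mathbb Z[\lambda]$ iff the differences of $Y$ generate the unit ideal and $Y$ maps onto $\mathbb Z[\lambda]/(\lambda)$ and $\mathbb Z[\lambda]/(1-\lambda)$.

*Proof.* *Sufficiency.* If the differences generate the unit ideal, then $|Y|\ge2$ and $I=\mathbb Z[\lambda]$ in Theorem 3. Here $\Pi=\emptyset$, so (7) has no inequalities, and surjectivity says $Y+\lambda I=Y+(1-\lambda)I=\mathbb Z[\lambda]$. Theorem 3 gives $Q_\lambda(Y)=\mathbb Z[\lambda]$.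

*Necessity.* Let $Q_\lambda(Y)=\mathbb Z[\lambda]$, and let $I$ be the ideal generated by the differences of $Y$, which is nonempty. For $y\in Y$ the set $y+I$ contains $Y$ and is $\lambda$-convex, since $(1-\lambda)a+\lambda b=a+\lambda(b-a)$. So $\mathbb Z[\lambda]=Q_\lambda(Y)\subseteq y+I$, which forces $I=\mathbb Z[\lambda]$. By (3) the sets $Y+\lambda\mathbb Z[\lambda]$ and $Y+(1-\lambda)\mathbb Z[\lambda]$ are $\lambda$-convex and contain $Y$, so they contain $Q_\lambda(Y)=\mathbb Z[\lambda]$; this is surjectivity onto both residue rings. $\square$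

Any $Y$ with $Q_\lambda(Y)=\Sigma_P$ is contained in $\Sigma_P$. So Theorem 2(1) and Corollary 2 together classify all generating sets of $\Sigma_P$ for every sPV $\lambda$.
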